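# Edge-disjoint empty triangles: every maximal family has at least $c\,n\log n$ members

## 1. Points in convex position

Throughout, $P$ is a set of $n\ge 3$ points in the plane in **general position**, which means that no three points of $P$ are collinear. An **edge** is a segment joining two points of $P$. Three points $x,y,z\in P$ span a triangle $\Delta(x,y,z)$ with edges $xy,yz,zx$. The triangle is **empty** if its interior contains no point of $P$. A family of triangles is **edge-disjoint** if no two of its triangles share an edge; sharing a vertex is allowed. An edge-disjoint family of empty triangles is **maximal** if no further empty triangle can be added to it without destroying edge-disjointness. Such a family is what the greedy procedure produces; it need not have the largest possible size.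

How few triangles can a maximal family have? We begin where every triangle is empty.

**Proposition 1.** If $P$ is in convex position (every point of $P$ is a vertex of its convex hull), then every maximal family of edge-disjoint empty triangles has at least $\frac{n(n-2)}{12}$ members.

**Proof.** A point of $P$ inside a triangle spanned by three others would not be a hull vertex, so every triangle of $P$ is empty. Let $\mathcal F$ be a maximal family and $E$ the set of all edges of its triangles. By edge-disjointness $|E|=3|\mathcal F|$. By maximality every empty triangle has an edge in $E$: a triangle of $\mathcal F$ has all three, and any other shares an edge with a member of $\mathcal F$. Hence the graph $G$ on $P$ formed by the edges *not* in $E$ has no triangle at all.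

By Mantel's theorem $G$ has at most $n^2/4$ edges. (If $G$ has $e$ edges and $uv$ is one of them, then $u$ and $v$ have no common neighbor, so $\deg u+\deg v\le n$. Summing over the edges, $\sum_u(\deg u)^2\le ne$, while by Cauchy–Schwarz $\sum_u(\deg u)^2\ge (2e)^2/n$. So $e\le n^2/4$.) Therefore
$$3|\mathcal F|=|E|\ \ge\ \binom n2-\frac{n^2}4=\frac{n(n-2)}4 .\qquad\square$$

For $n=4$ the bound on $|E|$ is $2$. Two edges do suffice to hit all triangles: the two diagonals of a convex quadrilateral. For $n=5$ the bound is $15/4$, so $|E|\ge 4$, and four edges suffice: remove from $K_5$ a copy of $K_{2,3}$, which is triangle-free, and keep the remaining $1+3$ edges.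

What changes in general? The proof used two things. The first, that the edges of a maximal family meet every empty triangle, survives. The second does not: the complement of $E$ need only avoid *empty* triangles, and it may contain others. Take a triangle $abc$ with a fourth point $d$ inside. The empty triangles are $abd,bcd,cad$, and $E=\{ad,bd\}$ meets all three. The complement $\{ab,bc,ca,cd\}$ contains the triangle $abc$, which is not empty, so Mantel's theorem cannot be applied to it.

The loss is large. For every $n=2^k$ there is a point set, the Horton set $H_k$, in which any edge-disjoint family of empty triangles has only $O(n\log n)$ members. So quadratic growth is out of reach in general. The question is whether $n\log n$ is always attained.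

**Conjecture 1** ("On Edge-Disjoint Empty Triangles of Point Sets")**.** Any point set $P$ in general position contains at least on the order of $n\log n$ edge-disjoint empty triangles: there is an absolute constant $c>0$ such that every set of $n$ points in general position, for all sufficiently large $n$, has at least $c\,n\log n$ pairwise edge-disjoint empty triangles.

It is true, and for every maximal family.

**Theorem 2.** Let $P$ be a set of $n\ge3$ points in general position. Every inclusion-maximal family of pairwise edge-disjoint empty triangles of $P$ has at least $\frac1{5000}\,n\log_2 n$ members. In particular Conjecture 1 holds.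

## 2. Blocking sets and their low-degree points

The first half of the proof of Proposition 1 isolates the object to study.

**Definition.** A set $E$ of edges is **blocking** if every empty triangle of $P$ has at least one edge in $E$. We write $\deg_E(p)$ for the number of edges of $E$ at $p$; the other ends of these edges are the **$E$-neighbors** of $p$.

**Theorem 3.** Let $E$ be a blocking set of edges for $P$, $|P|=n\ge 3$.

1. For every nonempty $Q\subseteq P$,
$$\frac1{|Q|}\sum_{q\in Q}\deg_E(q)\ \ge\ \frac{\log_4|Q|-1}{130}-1 .$$
2. $|E|\ge\frac1{1600}\,n\log_2 n$.

**Theorem 3 gives Theorem 2.** If $\mathcal F$ is maximal and $E$ is the set of its edges, then $E$ is blocking and $|E|=3|\mathcal F|$, exactly as in Section 1. The proof of Theorem 3 will in fact give $|E|\ge n\log_2n/1575$, so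
$$|\mathcal F|\ge \frac{n\log_2 n}{4725}\ge\frac{n\log_2n}{5000}.$$
A maximal family exists because there are finitely many triangles, so Conjecture 1 follows.

Theorem 3 says that few points can have small $E$-degree. For degree $0$ this is done by hand, and the argument is the seed of everything below.

**Lemma 4.** If $E$ is blocking, at most one point of $P$ has $E$-degree $0$. Consequently $|E|\ge (n-1)/2$.

**Proof.** Suppose $p\ne y$ both have degree $0$. Among the points of $P\setminus\{p,y\}$ let $w$ be one closest to the line $py$. A point of $P$ in the interior of $\Delta(p,y,w)$ would be strictly closer to that line, so $\Delta(p,y,w)$ is empty. Each of its edges has $p$ or $y$ as an endpoint, so none is in $E$, a contradiction. Hence at least $n-1$ points have degree at least $1$, and $2|E|=\sum_p\deg_E(p)\ge n-1$. $\square$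

So linear size is easy. To gain the factor $\log n$ we need a version of Lemma 4 for two points that do have some $E$-edges, but only in a few directions. Looking from $p$ between two consecutive $E$-edges, $p$ behaves locally like a point of degree $0$. The next section makes this precise.

We may rotate the plane, which affects neither emptiness nor edge-disjointness. So **from now on no two points of $P$ have the same $x$-coordinate**, and $E$ is a fixed blocking set.

## 3. Angular classes at a point and an exclusion lemma

**Definition (classes at $p$).** Let $p\in P$. Let $R_p$ be the set of closed rays from $p$ consisting of the rays through the $E$-neighbors of $p$ and the two vertical rays, up and down. These are $\deg_E(p)+2$ distinct rays: no two points of $P\setminus\{p\}$ lie on one ray from $p$, and the vertical rays contain no point of $P$ other than $p$. They cut the plane into $\deg_E(p)+2$ open sectors. The **classes at $p$** form a partition of $P\setminus\{p\}$: each $E$-neighbor of $p$ is a class by itself, and for each open sector containing points of $P$, the points of $P$ in it form a class. There are at most $\deg_E(p)+(\deg_E(p)+2)=2\deg_E(p)+2$ classes.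

The vertical rays are there for convexity: every sector lies in the open half-plane to the left or to the right of $p$, so it has angle at most $\pi$ and is a convex open cone with apex $p$.

For a class $C$ let $\partial C$ be the set of its bounding rays. If $C$ is an $E$-neighbor, this is the single ray through it; otherwise it consists of the two rays bounding the sector.

**Example.** Let $p=(0,0)$, let $u=(2,3)$ be its only $E$-neighbor, and let the other points be $(1,3),(3,1),(4,-2),(-1,1)$. No three of the six points are collinear. There are three rays (up, down, through $u$) and three sectors: the left half-plane, the part of the right half-plane above the ray through $u$, and the part below it. The classes are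
$$\{u\},\quad\{(-1,1)\},\quad\{(1,3)\},\quad\{(3,1),(4,-2)\},$$
which is $2\cdot1+2=4$ classes.

The following lemma is the only place where the blocking property enters the main argument.

**Lemma 5.** For distinct $p,y,z\in P$ it is impossible that both of the following hold: $y,z$ lie in the same class at $p$, and $p,z$ lie in the same class at $y$.

**Proof.** Suppose both hold. Both classes have at least two points, so they come from open sectors: $\sigma$ at $p$, containing $y$ and $z$, and $\sigma'$ at $y$, containing $p$ and $z$. A point of the closed triangle $pyz$ other than $p$ has the form $p+\alpha(y-p)+\gamma(z-p)$ with $\alpha,\gamma\ge0$ not both zero. Since $\sigma$ is a convex cone with apex $p$, such a point lies in $\sigma$. Likewise every point of the closed triangle other than $y$ lies in $\sigma'$.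

Among the points of $P\setminus\{p,y\}$ in the closed triangle $pyz$ (there is at least one, namely $z$) let $w$ be one closest to the line $py$. A point of $P$ in the interior of $\Delta(p,y,w)$ would lie in the closed triangle $pyz$ and be strictly closer to the line $py$. So $\Delta(p,y,w)$ is empty, and one of $py,pw,yw$ is in $E$. But $y$ and $w$ lie in the open sector $\sigma$, which contains no $E$-neighbor of $p$, so $py,pw\notin E$. And $w$ lies in $\sigma'$, so $yw\notin E$. This is a contradiction. $\square$

**Example.** Let $P=\{a,b,c\}$ with $x$-coordinates in this order and $E=\emptyset$. At $a$, the points $b,c$ are both to the right, hence in one class; at $c$, the points $a,b$ are both to the left, hence in one class. The conclusion of Lemma 5 fails for $(p,y,z)=(a,c,b)$. This is consistent, because $\emptyset$ does not block $\Delta(a,b,c)$.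

Read Lemma 5 like this: if $p$ and $v$ look alike from $r$, then $r$ and $v$ do not look alike from $p$, so a ray bounding the class of $r$ at $p$ must separate $r$ from $v$. If moreover $v$ is very close to $r$, then a ray from $p$ passes through a small neighborhood of $r$. A few rays cannot visit many small neighborhoods. To use this we need a notion of closeness for which the last sentence is a theorem. Euclidean distance is useless here, since it does not count points. A recursive partition will do.

## 4. Recursive quartering by two crossing lines

We recall the discrete ham-sandwich theorem in the plane (see Matoušek, *Using the Borsuk–Ulam Theorem*, Section 3.1): for finite sets $A,B$ in the plane there is a line $h$ such that each open side of $h$ contains at most half of the points of $A$ and at most half of the points of $B$.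

**Lemma 6.** Let $S$ be a set of $4m$ points, $m\ge1$, in general position with distinct $x$-coordinates. There are two crossing lines avoiding $S$ such that each of the four open quadrants contains exactly $m$ points of $S$. Any line meets at most three of the four open quadrants.

**Proof.** Let $\ell$ be a vertical line avoiding $S$ with $2m$ points on each side; call these two sets $A$ and $B$. Let $h$ be a ham-sandwich line, so that each open side of $h$ has at most $m$ points of $A$ and at most $m$ points of $B$.

We move $h$ off the points. Let $a_+,a_-\le m$ be the numbers of points of $A$ on the two open sides of $h$. The number of points of $A$ on $h$ is $2m-a_+-a_-=(m-a_+)+(m-a_-)$. Assign $m-a_+$ of them to the $+$ side and the remaining $m-a_-$ to the $-$ side, and do the same for $B$. By general position $h$ contains at most two points of $S$. Any assignment of them to sides is realized by an arbitrarily small motion of $h$: a translation if there is one point, or two points with the same side, and a rotation about a point strictly between them if there are two points with different sides. A small enough motion leaves all other points of $S$ on their sides. The new line $h'$ avoids $S$ and has exactly $m$ points of $A$ and $m$ points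 of $B$ on each side. So all four regions determined by $\ell$ and $h'$ are nonempty, and this forces $h'$ to cross $\ell$ (if the two were parallel or equal, one region would be empty).

For the last claim, write the two lines as zero sets of affine functions $f,g$; the open quadrants are the four strict sign patterns of $(f,g)$. Along any line, $f$ and $g$ are affine functions of one parameter, so each changes sign at most once. Hence at most three strict sign patterns occur. $\square$

**The tree.** Let $P'\subseteq P$ with $|P'|=4^K$, $K\ge 1$. Apply Lemma 6 to $P'$, then to the points in each quadrant, and so on. This is a partition tree (Willard). For $0\le i\le K$ it has $4^i$ **cells of depth $i$**, each a set of $4^{K-i}$ points of $P'$. Let $V_i(p)$ be the depth-$i$ cell containing $p\in P'$; thus $V_0(p)=P'$ and $V_K(p)=\{p\}$. For distinct $p,r\in P'$ put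
$$j(p,r)=\max\{i: V_i(p)=V_i(r)\}\in\{0,\dots,K-1\}.$$
Large $j(p,r)$ means that $p$ and $r$ are close. For $K=2$ we have $16$ points in four cells of four, and $j(p,r)=1$ if $p,r$ are in the same cell of four, $j(p,r)=0$ otherwise.

**Few cells are met by a line.** The following fact is what the tree is for.
$$\text{For any depth-}j\text{ cell, any line meets the convex hulls of at most }3^t\text{ of its }4^t\text{ descendants of depth }j+t. \tag{1}$$
Indeed, the points of a child lie in an open quadrant, which is convex, so a line meeting the hull of the child meets that quadrant. By Lemma 6 a line therefore meets the hulls of at most three children of any cell. The hull of a descendant is contained in the hulls of all its ancestors, so a line meeting the former meets all of the latter, and (1) follows by induction on $t$. Rays and segments are parts of lines, so (1) holds for them too.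

## 5. Counting classes scale by scale

Restrict the classes at points of $P'$ to $P'$ and discard the empty ones. Let $d_p\le 2\deg_E(p)+2$ be the number of classes left at $p$, and let $\bar d$ be the average of $d_p$ over $p\in P'$. The core of the proof is this.

**Proposition 7.** $\bar d\ge K/65$.

Since $K$ is about $\log_4|P'|$, this is the logarithm we want. For $K=1$ it is trivial, because every $p$ has at least one class. In general, around $p$ there are points at $K$ scales, where $r$ is at scale $j$ if $j(p,r)=j$. If each class at $p$ served only boundedly many scales, then $d_p$ would be of order $K$ at once. But a single class can contain points at all scales: if $p$ has no $E$-edges, only two half-planes are available to serve all $K$ scales. We have to show that this cannot be typical.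

**The finest scale of a class.** For a class $C$ at $p$ put
$$\beta(C)=\max_{v\in C}j(p,v)\in\{0,\dots,K-1\},$$
and let $\beta_p(r)$ be the value of $\beta$ for the class of $r$ at $p$. Clearly $\beta_p(r)\ge j(p,r)$. For example, when $K=2$, a class at $p$ has $\beta=1$ if it contains one of the three points sharing $p$'s cell of four, and $\beta=0$ otherwise. For integers $t\ge1$ let
$$\Sigma_{p,j,t}=\{C\text{ a class at }p:\ j\le\beta(C)<j+t\}.$$

**The random pair.** Choose $p\in P'$ uniformly and, independently, $j\in\{0,\dots,K-1\}$ uniformly; then choose $r$ uniformly in $V_j(p)\setminus V_{j+1}(p)$, a set of size $4^{K-j}-4^{K-j-1}=3\cdot4^{K-j-1}$. So $j(p,r)=j$. This size does not depend on $p$, so given $j$ the pair $(p,r)$ is uniform over all ordered pairs with $j(p,r)=j$. That set of pairs is symmetric, so $(p,r)$ and $(r,p)$ have the same distribution given $j$. Put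
$$X=\beta_p(r)-j\ge0,\qquad Y=\beta_r(p)-j\ge0 .$$
By the symmetry $X$ and $Y$ have the same distribution. Let
$$\varphi(t)=\Pr(X\ge t)=\Pr(Y\ge t).$$
It is nonincreasing, and $\varphi(K)=0$ because $X\le K-1$. Finally put $c_0=\bar d/K$. The goal is $c_0\ge 1/65$.

Here $X$ is large exactly when $r$ sits at $p$ in a class reaching much finer scales than $r$'s own. The danger described above is that $X$ is typically large.

**Step (a): a window of $t$ scales contains few classes on average.** We claim
$$\mathbb E|\Sigma_{p,j,t}|\le c_0t. \tag{2}$$
For fixed $p$, a class $C$ lies in $\Sigma_{p,j,t}$ only if $\beta(C)-t<j\le\beta(C)$, that is, for at most $t$ values of $j$. So the average over $j$ of $|\Sigma_{p,j,t}|$ is at most $t\,d_p/K$. Averaging over $p$ gives (2).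

**Step (b): if $X$ is often small, there are many classes.** For every integer $T\ge1$,
$$c_0T\ge1-\varphi(T). \tag{3}$$
If $X<T$, then the class of $r$ at $p$ has $\beta=j+X\in[j,j+T)$, so it lies in $\Sigma_{p,j,T}$. Hence, by Markov's inequality and (2),
$$1-\varphi(T)=\Pr(X<T)\le\Pr(|\Sigma_{p,j,T}|\ge1)\le\mathbb E|\Sigma_{p,j,T}|\le c_0T.$$

So it suffices to show that $\varphi(T)$ is small for some *constant* $T$.

**Step (c): $X$ and $Y$ rarely behave in opposite ways.** This step turns Lemma 5 into an inequality for $\varphi$. For all integers $t,t'\ge1$,
$$\varphi(t')\le\varphi(t)+\tfrac83\,c_0\,t\left(\tfrac34\right)^{t'}. \tag{4}$$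
Since
$$\varphi(t')=\Pr(Y\ge t')\le\Pr(X\ge t)+\Pr(X<t,\ Y\ge t'),$$
we must bound the last probability. Suppose $X<t$ and $Y\ge t'$.

First we find a point close to $r$. Since $\beta_r(p)\le K-1$, we have $j+t'\le j+Y=\beta_r(p)\le K-1$. Since $\beta_r(p)\ge j+t'$, the class of $p$ at $r$ contains a point $v$ with $j(r,v)\ge j+t'$. So $v\ne r$ lies in the cell $V:=V_{j+t'}(r)$. Also $v\ne p$, because $j(r,p)=j<j+t'$.

Now Lemma 5 applies to the three distinct points $r,p,v$, in the roles of $p,y,z$: since $p,v$ are in the same class at $r$, the points $r,v$ are *not* in the same class at $p$.

Let $C_0$ be the class of $r$ at $p$. Because $X<t$, we have $C_0\in\Sigma_{p,j,t}$. We claim that some ray of $\partial C_0$ meets $\operatorname{conv}V$. If $r$ is an $E$-neighbor of $p$, so that $C_0=\{r\}$ with its own ray, that ray contains $r\in V$. Otherwise $C_0=\sigma\cap P'$ for an open sector $\sigma$ at $p$. Then $r\in\sigma$ and $v\notin\sigma$, so the segment $rv\subseteq\operatorname{conv}V$ meets the boundary of $\sigma$, which is the union of its two bounding rays.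

Thus the event $\{X<t,\ Y\ge t'\}$ implies that $j+t'\le K-1$ and
$$\text{some ray in }\bigcup_{C\in\Sigma_{p,j,t}}\partial C\ \text{ meets }\ \operatorname{conv}V_{j+t'}(r). \tag{5}$$
The set of rays in (5) depends on $p$ and $j$ but not on $r$. Fix $p$, $j$ with $j+t'\le K-1$, and one such ray. By (1) it meets the hulls of at most $3^{t'}$ descendants of $V_j(p)$ of depth $j+t'$, each of which has $4^{K-j-t'}$ points. So, with $r$ still random, the conditional probability that this ray meets $\operatorname{conv}V_{j+t'}(r)$ is at most
$$\frac{3^{t'}\,4^{K-j-t'}}{3\cdot4^{K-j-1}}=\tfrac43\left(\tfrac34\right)^{t'} .$$
There are at most $2|\Sigma_{p,j,t}|$ rays. By the union bound, and then (2) on averaging over $p$ and $j$,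
$$\Pr(X<t,\ Y\ge t')\le 2\cdot c_0t\cdot\tfrac43\left(\tfrac34\right)^{t'}=\tfrac83\,c_0\,t\left(\tfrac34\right)^{t'} .$$
This proves (4).

## 6. One use of inequality (4), and a lost factor $\log K$

The obvious way to finish is to use (4) with $t=K$, where $\varphi(K)=0$. This means counting all rays at $p$. For $K\ge2$ put $T=\lceil\log_{4/3}K\rceil\ge1$. Then $(3/4)^T\le 1/K$, and (4) with $(t,t')=(K,T)$ gives
$$\varphi(T)\le\tfrac83\,c_0K\left(\tfrac34\right)^T\le\tfrac83\,c_0 .$$
Combined with (3) this yields $c_0\left(T+\tfrac83\right)\ge1$, that is,
$$\bar d\ \ge\ \frac{K}{\log_{4/3}K+\frac{11}3}.$$
This is close, but after translating back to edges it gives only the order $n\log n/\log\log n$.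

The obstruction is exact. In (3) we need $T$ bounded, but the bound $\frac83c_0K(\frac34)^T$ is below $1$ for a constant $c_0$ only if $T$ is at least about $\log_{4/3}K$. The union bound pays for all rays at $p$, on average up to $2c_0K$ of them, although the ray that matters bounds a class with $\beta(C)$ near $j$, provided $X$ is not large. And we have just learned something about how large $X$ is: by (4) with $(t,t')=(K,t')$ and $t'$ about $2\log_{4/3}K$, the event $X\ge t'$ has probability at most of order $c_0/K$. So we may apply (4) again, with $t$ now about $2\log_{4/3}K$ instead of $K$, and pay for only about $2c_0t$ rays. Each round replaces $t$ by about $2\log_{4/3}t$ and costs about $c_0/t$, and these costs form a rapidly growing sequence dominated by its last term.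

## 7. Iterating the inequality down to a constant

**Step (d): $\varphi(64)\le c_0/12$.** If $K\le64$, then $\varphi(64)\le\varphi(K)=0$. Let $K>64$. Put $t_0=K$, and as long as $t_i>64$ put
$$t_{i+1}=\lceil2\log_{4/3}t_i\rceil\ge1 .$$
Then $(3/4)^{t_{i+1}}\le t_i^{-2}$, so
$$t_i\left(\tfrac34\right)^{t_{i+1}}\le\frac1{t_i}. \tag{6}$$

*The sequence at least halves each time.* We check that $2\log_{4/3}t+1\le t/2$ for $t\ge64$. At $t=64$ the left side is $2\ln 64/\ln(4/3)+1<30$, and the right side is $32$. The derivative of the left side is $\frac{2}{\ln(4/3)}\cdot\frac1t<\frac7t<\frac12$ for $t\ge64$, and the derivative of the right side is $\frac12$. So the inequality persists. Hence $t_{i+1}\le 2\log_{4/3}t_i+1\le t_i/2$ whenever $t_i>64$, and the process stops at some $t_m\le64$ with $m\ge 1$.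

*The total cost.* All of $t_0,\dots,t_{m-1}$ exceed $64$, and each is at least twice the next. So $t_{m-1-k}>64\cdot2^k$ for $0\le k\le m-1$, and
$$\sum_{i<m}\frac1{t_i}\le\frac1{64}\left(1+\frac12+\frac14+\cdots\right)=\frac1{32}.$$
Applying (4) with $(t,t')=(t_i,t_{i+1})$ and using (6) gives $\varphi(t_{i+1})\le\varphi(t_i)+\frac83c_0\cdot\frac1{t_i}$ for each $i<m$. Summing, with $\varphi(t_0)=\varphi(K)=0$ and $t_m\le64$,
$$\varphi(64)\le\varphi(t_m)\le\tfrac83\,c_0\sum_{i<m}\frac1{t_i}\le\tfrac83\cdot\frac{c_0}{32}=\frac{c_0}{12}.$$

**Conclusion of the proof of Proposition 7.** By (3) with $T=64$ and Step (d), $64c_0\ge1-\frac{c_0}{12}$. Hence $c_0\ge\frac{12}{769}\ge\frac1{65}$, that is, $\bar d\ge K/65$. $\square$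

## 8. From class counts to edges: proof of Theorem 3

**Part 1.** The aim is to pass from sets of size exactly $4^K$ to an arbitrary $Q$. If $|Q|<4$, then $\log_4|Q|<1$, the right-hand side is negative, and there is nothing to prove. Otherwise let $4^K$ be the largest power of $4$ with $4^K\le|Q|$. Then $K\ge1$ and $K>\log_4|Q|-1$. Let $P'$ consist of the $4^K$ points of $Q$ of smallest $E$-degree, ties broken arbitrarily. The average degree over $P'$ is at most that over $Q$. By Proposition 7 and $d_p\le2\deg_E(p)+2$,
$$\frac K{65}\le\bar d\le\frac{2}{|P'|}\sum_{p\in P'}\deg_E(p)+2\le\frac{2}{|Q|}\sum_{q\in Q}\deg_E(q)+2 .$$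
Therefore
$$\frac1{|Q|}\sum_{q\in Q}\deg_E(q)\ge\frac K{130}-1\ge\frac{\log_4|Q|-1}{130}-1 .$$

**Part 2.** Taking $Q=P$ and using $2|E|=\sum_{p}\deg_E(p)$ and $\log_4n=\frac12\log_2n$,
$$|E|\ge\frac n2\left(\frac{\log_4n-1}{130}-1\right)=\frac{n\log_2n}{520}-n\left(\frac1{260}+\frac12\right)\ge\frac{n\log_2n}{520}-0.504\,n .$$
If $\log_2n\ge525$, then $0.504\,n\le\frac{0.504}{525}\,n\log_2n$, so
$$|E|\ge\left(\frac1{520}-\frac{0.504}{525}\right)n\log_2n\ge\frac{n\log_2n}{1050},$$
because $\frac1{520}>0.00192$ and $\frac{0.504}{525}=0.00096$, while $\frac1{1050}<0.00096$.

If $\log_2n<525$, the negative term may dominate, and Lemma 4 takes over: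
$$|E|\ge\frac{n-1}2\ge\frac n3=\frac{525\,n}{1575}\ge\frac{n\log_2n}{1575},$$
where the second inequality uses $n\ge3$.

In all cases $|E|\ge\frac{n\log_2n}{1575}\ge\frac{n\log_2n}{1600}$. This proves Theorem 3 and, by the reduction in Section 2, Theorem 2 for all $n\ge3$ with the constant $1/5000$. $\square$

## 9. Horton sets, a Turán-type form, and the spread of the triangles

Let $\nu(P)$ be the maximum number of edge-disjoint empty triangles of $P$, and $\tau(P)$ the minimum size of a blocking set. Then
$$\nu\le\tau\le3\nu. \tag{7}$$
A blocking set contains an edge of each triangle of a maximum family, and these edges are distinct, which gives the first inequality. The edges of a maximum family are blocking, which gives the second. For four points forming a triangle with one point inside, $\nu=1$, since any two triangles on four points share an edge. There $\tau=2$, since no single edge lies in all three empty triangles and two edges suffice by Section 1.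

**The order is optimal.** By the fact quoted in Section 1, $\nu(H_k)=O(n\log n)$ for $n=2^k$. So for these $n$ the order $n\log n$ in Theorem 2 cannot be improved, and on $H_k$ every maximal family has $\Theta(n\log n)$ members.

**Turán-type form.** Section 1 used Mantel's theorem on the complement of $E$. Theorem 3 gives a substitute for general $P$: every geometric graph on $P$ with more than $\binom n2-\frac1{1600}n\log_2n$ edges contains all three edges of some empty triangle of $P$. If it contained none, every empty triangle would have an edge in its complement. The complement would then be a blocking set with fewer than $\frac1{1600}n\log_2n$ edges, against Theorem 3 (2). Up to the constant this is sharp: by (7), $\tau(H_k)\le3\nu(H_k)=O(n\log n)$, and the complement of a minimum blocking set of $H_k$ is a geometric graph with $\binom n2-O(n\log n)$ edges containing no empty triangle.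

**The triangles are spread over the points.** In every maximal family, the number of points lying in at most $s$ triangles of the family is at most $4^{260s+131}$, independently of $n$. Let $Q$ be the set of these points, assumed nonempty, and $E$ the edge set of the family. A point in $i$ triangles of the family has $E$-degree exactly $2i$, by edge-disjointness, so the average $E$-degree on $Q$ is at most $2s$. By Theorem 3 (1), $\frac{\log_4|Q|-1}{130}-1\le2s$, that is, $\log_4|Q|\le130(2s+1)+1=260s+131$.

The exponential dependence on $s$ has the right form. On $H_k$ any family has $O(n\log n)$ triangles, so the average number of triangles per point is $O(\log n)$. By Markov's inequality at least $n/2$ points lie in at most twice the average number. So for a suitable $s=O(\log n)$ at least $n/2=2^{\Omega(s)}$ points lie in at most $s$ triangles.
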